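\title{Roots of polynomials under the heat flow: a minimax formula for the limit and its transport map}

\begin{abstract}
Let $p_0^N$ be polynomials of degree $N$ whose root distributions converge weakly to a compactly supported measure $\mu_0$ with an $L$-Lipschitz Cauchy transform $m_0$. We prove that for every complex $\tau$ the roots of $\exp\big(\frac{\tau}{2N}\frac{d^2}{dz^2}\big)p_0^N$ have a limiting distribution $\mu_\tau$, and we give its logarithmic potential $S$ by a minimax formula. For $|\tau|<1/L$ the potential is a $C^{1,1}$ solution of $\partial_\tau S=\frac12(\partial_zS)^2$, and $\mu_\tau$ is the push-forward of $\mu_0$ by $z\mapsto z-\tau m_0(z)$; the push-forward formula holds whenever this map is injective. This proves a conjecture posed in \cite{heatflow}. The uniform measure on a disc shows that the threshold $1/L$ cannot be improved in general. The proof applies the saddle point method to a Gaussian contour integral; the lower bound comes from inverting that integral near a single saddle.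
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

The \emph{empirical root distribution} of a polynomial of degree $N$ with roots $z_1,\dots,z_N$, listed with multiplicity, is the probability measure $\frac1N\sum_j\delta_{z_j}$ on $\mathbb C$. A sequence of polynomials $p^N$ with $\deg p^N=N$ has \emph{limiting root distribution} $\mu$ if these measures converge weakly to $\mu$, that is, against bounded continuous functions. A compactly supported probability measure $\mu$ on $\mathbb C$ has a \emph{log potential} and a \emph{Cauchy transform},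
\[
S(z)=\int\log|z-w|^2\,d\mu(w),\qquad m(z)=\int\frac{d\mu(w)}{z-w}.
\]
The first integral has a value in $[-\infty,\infty)$ at every point and is finite almost everywhere; the second converges for almost every $z$. For the empirical root distribution of a monic polynomial $p$ of degree $N$ they are $\frac1N\log|p|^2$ and $\frac1N p'/p$.

Given polynomials $p_0^N$ of degree $N$ and a complex number $\tau$, put
\begin{equation}\label{eq:heat}
p_\tau^N=\exp\Big(\frac{\tau}{2N}\frac{d^2}{dz^2}\Big)p_0^N=\sum_{k\ge0}\frac1{k!}\Big(\frac{\tau}{2N}\Big)^k\frac{d^{2k}p_0^N}{dz^{2k}} .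
\end{equation}
The series terminates, and $p_\tau^N$ has the same degree and leading coefficient as $p_0^N$. How do the roots move when $N$ is large? We write $z=x+iy$, $\tau=\tau_1+i\tau_2$, $\partial_z=\frac12(\partial_x-i\partial_y)$, $\partial_\tau=\frac12(\partial_{\tau_1}-i\partial_{\tau_2})$, and $f_*\mu$ for the push-forward of $\mu$ by $f$.

\medskip
\noindent\textbf{Conjecture} (\cite{heatflow})\textbf{.} {\itshape Let $p_0^N$ have a compactly supported limiting root distribution $\mu_0$ whose Cauchy transform $m_0$ is globally Lipschitz. Then for every $\tau\in\mathbb C$ the polynomials $p_\tau^N$ have a compactly supported limiting root distribution $\mu_\tau$, and there is $C>0$ such that the following hold.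
\begin{enumerate}
\item[(1)] On $\mathbb C\times\{|\tau|<C\}$ the log potential $S(z,\tau)$ of $\mu_\tau$ solves
\begin{equation}\label{eq:pde}
\frac{\partial S}{\partial\tau}=\frac12\Big(\frac{\partial S}{\partial z}\Big)^2
\end{equation}
and is $C^{1,1}$, meaning that $\partial_xS$ and $\partial_yS$ are globally Lipschitz.
\item[(2)] For $|\tau|<C$,
\begin{equation}\label{eq:push}
\mu_\tau=(T_\tau)_*\mu_0,\qquad\text{where } T_\tau(z)=z-\tau m_0(z).
\end{equation}
\end{enumerate}}
\medskip

The hypothesis means that $m_0$ agrees almost everywhere with a Lipschitz function; $L$ denotes its Lipschitz constant. We have $L>0$, because $zm_0(z)\to1$ at infinity, so $m_0$ is not constant. Nothing beyond weak convergence is assumed: roots may be multiple, and $o(N)$ of them may escape to infinity at any rate.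

\subsection{Why one would guess it}

The polynomial $p=p^N_\tau(z)$ solves $\partial_\tau p=\frac1{2N}\partial_z^2p$. Differentiating $p^N_\tau(z_j(\tau))=0$ at a simple root gives
\[
z_j'=-\frac1{2N}\frac{p''(z_j)}{p'(z_j)}=-\frac1N\sum_{k\ne j}\frac1{z_j-z_k},
\]
so a root moves with velocity minus the Cauchy transform of the other roots. For $N=2$ the polynomial $z^2-a^2$ becomes $z^2-a^2+\tau/2$: for $a$ real and $\tau>0$ the roots approach each other along the real axis, collide at $\tau=2a^2$, and separate along the imaginary axis.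

Away from the roots write $p=e^{Nf}$ locally, with $f$ holomorphic in $(z,\tau)$. The heat equation becomes $\partial_\tau f=\frac12(\partial_z f)^2+\frac1{2N}\partial_z^2f$, and $S_N=f+\bar f=\frac1N\log|p|^2$ satisfies
\[
\partial_\tau S_N=\tfrac12(\partial_zS_N)^2+\tfrac1{2N}\partial_z^2S_N .
\]
Dropping the last term gives \eqref{eq:pde}. Where $m=\partial_zS$ is holomorphic, \eqref{eq:pde} gives $\partial_\tau m=m\,\partial_zm$, so $m$ is constant along the lines $\tau\mapsto w-\tau m_0(w)$. A root that starts at $w$ thus has velocity about $-m_0(w)$ and should keep it, which is \eqref{eq:push}. The relation $m(T_\tau(w),\tau)=m_0(w)$ defines a function only if $T_\tau$ is injective, and $T_\tau$ is injective for $|\tau|<1/L$; one therefore guesses that $1/L$ is the right constant.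

This derivation is valid off the roots, whereas the conjecture concerns the region that the roots fill. There the limit $m$ is not holomorphic, and one cannot pass to the limit in the nonlinear term, since $|\partial_zS_N|^2$ is not even integrable near a root.

\begin{example}\label{ex:disc}
Let $\mu_0$ be uniform on the unit disc. Then
\[
S_0(w)=\begin{cases}|w|^2-1,&|w|\le1,\\ \log|w|^2,&|w|\ge1,\end{cases}\qquad m_0(w)=\begin{cases}\bar w,&|w|\le1,\\ 1/w,&|w|\ge1.\end{cases}
\]
Indeed, the first function is $C^1$, its Laplacian is $4\pi\mu_0$, and it equals $\log|w|^2$ near infinity, so it differs from the potential by an entire harmonic function that tends to $0$; and $m_0=\partial_wS_0$. Here $L=1$: a segment splits into at most three pieces lying in $|w|\le1$ or in $|w|\ge1$, on each of which $m_0$ has derivative of modulus at most $1$ along the segment, and inside the disc $m_0$ is an isometry. For real $\tau=t$ the map $T_t$ acts on the disc by $x+iy\mapsto(1-t)x+i(1+t)y$. For $0<t<1$, \eqref{eq:push} says that $\mu_t$ is uniform on the ellipse with semi-axes $1-t$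 and $1+t$, squeezed and stretched in the same directions as for $N=2$. For $t>1$ the map reverses orientation on the disc, and $T_t(0)=T_t(\pm\sqrt t)=0$.
\end{example}

\subsection{Results}

Let $S_0$ be the log potential of $\mu_0$. For $\tau=|\tau|e^{2i\theta}\neq0$ call a curve \emph{admissible} if it has the form
\[
\Gamma=e^{i\theta}(-\infty,-R]\cup\gamma\cup e^{i\theta}[R,\infty),
\]
with $R>0$ and $\gamma$ a piecewise $C^1$ path from $-Re^{i\theta}$ to $Re^{i\theta}$. Put
\begin{equation}\label{eq:M}
F^\tau_z(w)=S_0(w)-\operatorname{Re}\frac{(w-z)^2}{\tau},\qquad M_\tau(z)=\inf_{\Gamma}\ \sup_{w\in\Gamma}F^\tau_z(w),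
\end{equation}
the infimum being over admissible curves, and let $M_0=S_0$. Replacing $\theta$ by $\theta+\pi$ only reverses the curves, so $M_\tau$ is well defined.

\begin{theorem}\label{thm:main}
Let $p_0^N$ have a compactly supported limiting root distribution $\mu_0$ whose Cauchy transform $m_0$ has Lipschitz constant $L$.
\begin{enumerate}
\item[(A)] For every $\tau\in\mathbb C$ the empirical root distributions of $p_\tau^N$ converge weakly to a compactly supported probability measure $\mu_\tau$ whose log potential is $S(\cdot,\tau)=M_\tau$. In particular $\mu_\tau$ depends only on $\mu_0$ and $\tau$.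
\item[(B)] For $|\tau|<1/L$ the map $T_\tau$ is a bi-Lipschitz homeomorphism of $\mathbb C$. On $\mathbb C\times\{|\tau|<1/L\}$ the function $S$ is $C^1$ in $(z,\tau)$ and satisfies \eqref{eq:pde}, and $\partial_zS(\cdot,\tau)=m_0\circ T_\tau^{-1}$ has Lipschitz constant at most $L/(1-L|\tau|)$. For each $C<1/L$, all first derivatives of $S$, in $z$ and in $\tau$, are globally Lipschitz in $(z,\tau)$ on $\mathbb C\times\{|\tau|\le C\}$.
\item[(C)] $\mu_\tau=(T_\tau)_*\mu_0$ for $|\tau|<1/L$, and more generally for every $\tau\in\mathbb C$ such that $T_\tau$ is injective.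
\item[(D)] For $\mu_0$ uniform on the unit disc, $L=1$, and \eqref{eq:push} fails for every real $\tau>1$.
\end{enumerate}
\end{theorem}

Parts (A)--(C) prove the conjecture, with any $C\in(0,1/L)$. Part (D) shows that the threshold $1/L$ cannot be improved in general.

\subsection{The method}

We never follow individual roots. After a rotation we may take $\tau=t>0$, and then $p_t^N(z)$ is the integral of $p_0^N(w)e^{-N(w-z)^2/2t}$ over any admissible curve. The squared modulus of the integrand is roughly $e^{NF_z(w)}$. Each curve therefore bounds $\frac1N\log|p_t^N(z)|^2$ from above by the supremum of $F_z$ on it, and the best curve gives $M_t(z)$. The critical points of $F_z$ are exactly the solutions of $T_t(w)=z$, and $M_t(z)$ is a critical value (Section~\ref{sec:pass}); this is how the transport map enters.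

The difficulty is the lower bound. The usual saddle point method evaluates the integral near the saddle, but weak convergence of roots gives no control of the phase of $p_0^N$, and no pointwise lower bound on $|p_0^N|$. We argue in the opposite direction: if $p_t^N$ were exponentially smaller than predicted on a small disc, an inversion formula localized at the saddle would make $p_0^N$ exponentially smaller than $e^{NS_0/2}$ on a small disc, and weak convergence does exclude that. Section~\ref{sec:disc} carries this out by hand for the uniform disc. The general argument (Section~\ref{sec:bounds}) needs a single nondegenerate saddle, which is available for almost every $z$ (Section~\ref{sec:generic}); compactness of subharmonic functions then yields (A) (Section~\ref{sec:A}). Parts (B) and (C) are statements about the explicit function $M_\tau$ (Sections~\ref{sec:B} and~\ref{sec:C}).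

\section{Preliminaries}\label{sec:prelim}

\subsection{Notation and standard facts}

We write $B(z,r)$ for the open disc, $B_r=B(0,r)$, $dA$ for area measure, and identify $\mathbb C$ with $\mathbb R^2$. If $f$ is differentiable at $w$, then $Df(w)h=\partial_wf\,h+\partial_{\bar w}f\,\bar h$, with operator norm $|\partial_wf|+|\partial_{\bar w}f|$. If $f$ is real, then $Df(w)h=2\operatorname{Re}[\partial_wf\,h]$ and $\nabla f=2\overline{\partial_wf}$.

\emph{Lipschitz maps.} By Rademacher's theorem a locally Lipschitz map is differentiable almost everywhere, and its pointwise derivatives are its distributional derivatives. For a Lipschitz map $T:\mathbb C\to\mathbb C$ and a measurable set $E$, the area formula states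
\[
\int_E|\det DT|\,dA=\int_{\mathbb C}\#\big(E\cap T^{-1}(z)\big)\,dA(z).
\]
So $T(E)$ is null if $E$ is null or if $\det DT=0$ on $E$. If $T$ is bijective, then $\int h\,dA=\int(h\circ T)\,|\det DT|\,dA$ for integrable $h$.

\emph{Density points.} A point $z$ is a density point of a measurable set $Z$ if $|Z\cap B(z,r)|/\pi r^2\to1$ as $r\to0$. By Lebesgue's theorem almost every point of $Z$ is one. We use them through the following observation.

\begin{lemma}\label{lem:cone}
Let $z$ be a density point of $Z$ and $a\in\mathbb C$. If $\operatorname{Re}[a(z'-z)]=o(|z'-z|)$ as $z'\to z$ in $Z$, then $a=0$.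
\end{lemma}

\begin{proof}
If $a\ne0$, the cone $\{z':|\operatorname{Re}[a(z'-z)]|\ge\frac12|a||z'-z|\}$ fills two thirds of every disc centered at $z$, so it meets $Z$ in a set of positive measure in every small such disc. This contradicts the hypothesis.
\end{proof}

\emph{Subharmonic functions.} A function $V:\mathbb C\to[-\infty,\infty)$, not identically $-\infty$, is subharmonic if it is upper semicontinuous and $V(z)$ is at most the average of $V$ over every disc centered at $z$. Then $V\in L^1_{\mathrm{loc}}$, $\Delta V$ is a positive measure, and $V(z)$ is the limit of its averages over $B(z,r)$ as $r\to0$; so two subharmonic functions that agree almost everywhere are equal. The log potential $S$ of $\mu$ is subharmonic, and as distributions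
\[
\partial_zS=m,\qquad\partial_{\bar z}m=\tfrac14\Delta S=\pi\mu .
\]
Likewise $\frac1N\log|p|^2$ is subharmonic, and $\frac1{4\pi}\Delta$ of it is the empirical root distribution of $p$. We need one compactness theorem \cite[Theorem 4.1.9]{hormander}: \emph{if subharmonic functions $v_N$ on $\mathbb C$ are locally uniformly bounded above, then every subsequence has a further subsequence that either tends to $-\infty$ locally uniformly or converges in $L^1_{\mathrm{loc}}$ to a subharmonic function $V$; in the second case}
\begin{equation}\label{eq:hartogs}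
\limsup_N\ \sup_K(v_N-f)\le\sup_K(V-f)
\end{equation}
\emph{for every compact $K$ and every $f$ continuous on $K$.}

\subsection{What the Lipschitz hypothesis gives}

Since $\pi\mu_0=\partial_{\bar z}m_0$ and $|\partial_{\bar z}m_0|\le L$ almost everywhere, $\mu_0$ has a density bounded by $L/\pi$. The kernels $\log|z|^2$ and $1/z$ are locally integrable, so $S_0$ and $m_0$ are defined everywhere and continuous. Hence $m_0$ is $L$-Lipschitz everywhere, $S_0$ is $C^1$ with $\partial_zS_0=m_0$, and integrating along a segment gives
\begin{equation}\label{eq:taylor}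
\big|S_0(w')-S_0(w)-2\operatorname{Re}[m_0(w)(w'-w)]\big|\le L|w'-w|^2 .
\end{equation}
Fix $R_0$ with $\operatorname{supp}\mu_0\subset B_{R_0}$. By compact support, $m_0\to0$ and $S_0(w)=\log|w|^2+o(1)$ at infinity. Thus $\|m_0\|_\infty<\infty$ and $b:=\inf S_0>-\infty$.

The bounded density will give a uniform upper bound on the initial polynomials, and the Lipschitz gradient of $S_0$ will give a gradient flow and second derivatives almost everywhere. Some regularity is needed even to state \eqref{eq:push}: for $\mu_0=\delta_0$ the map $T_\tau$ is undefined at the one point that carries mass.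

\subsection{The initial polynomials}

Multiplying $p_0^N$ by a constant changes no root of $p_0^N$ or $p_\tau^N$. The monic normalization is unsuitable, since a single root at $e^{N^2}$ would make $\frac1N\log|p_0^N|^2$ diverge. Fix $R_1>\max(R_0,1)$ and normalize
\[
p_0^N(z)=\prod_{|z_j|\le R_1}(z-z_j)\prod_{|z_j|>R_1}\Big(1-\frac z{z_j}\Big),\qquad u_N=\frac1N\log|p_0^N|^2 .
\]
Testing weak convergence against a continuous function with values in $[0,1]$ that vanishes on $B_{R_0}$ and equals $1$ off $B_{R_1}$ shows that the number $n_N$ of outer roots, those with $|z_j|>R_1$, is $o(N)$.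

\begin{lemma}\label{lem:init}
\begin{enumerate}
\item[(i)] $u_N(w)\le2\log\big(R_1(1+|w|)\big)$ for all $w$ and $N$.
\item[(ii)] $\limsup_N\sup_K(u_N-S_0)\le0$ for every compact $K$.
\item[(iii)] $\int\varphi u_N\,dA\to\int\varphi S_0\,dA$ for every continuous compactly supported $\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) An inner factor has modulus at most $|w|+R_1$, an outer factor at most $1+|w|$, and both are at most $R_1(1+|w|)$.

Let $\mu_N'$ be the restriction of the empirical root distribution to $\overline{B}_{R_1}$. It differs from the full distribution by mass $n_N/N\to0$, so $\int f\,d\mu_N'\to\int f\,d\mu_0$ for $f\in C(\overline B_{R_1})$.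

(ii) Let $K\subset B_\rho$. On $K$ the outer roots contribute at most $\frac{2n_N}N\log(1+\rho/R_1)\to0$ to $u_N$. For $a>0$ let $k_a(z,\zeta)=\max(\log|z-\zeta|^2,-a)$, a continuous function. The inner roots contribute at most $\int k_a(z,\cdot)\,d\mu_N'$. The family $\{k_a(z,\cdot)\}_{z\in K}$ is compact in $C(\overline B_{R_1})$ and the measures $\mu'_N$ have mass at most $1$, so a finite net shows that $\int k_a(z,\cdot)\,d\mu_N'\to\int k_a(z,\cdot)\,d\mu_0$ uniformly for $z\in K$. Finally, by the density bound,
\[
\int k_a(z,\cdot)\,d\mu_0-S_0(z)\le\frac L\pi\int_{|u|^2<e^{-a}}\log\frac1{|u|^2}\,dA(u),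
\]
which is independent of $z$ and tends to $0$ as $a\to\infty$.

(iii) The function $\Phi(\zeta)=\int\varphi(z)\log|z-\zeta|^2\,dA(z)$ is continuous, so the inner roots contribute $\int\Phi\,d\mu_N'\to\int\Phi\,d\mu_0=\int\varphi S_0\,dA$. An outer root $\zeta$ contributes $\frac1N\int\varphi(z)\log|1-z/\zeta|^2\,dA(z)$. This integral equals $\Phi(\zeta)-\log|\zeta|^2\int\varphi\,dA$, so it is continuous on $|\zeta|\ge R_1$, and it tends to $0$ as $\zeta\to\infty$; hence it is bounded, and the $n_N$ outer roots contribute $O(n_N/N)$.
\end{proof}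

The lemma is all that we use about $p_0^N$. Its asymmetry shapes the proof: the upper bound (ii) is uniform, while from below we only know, by (iii), that $u_N\le S_0-\varepsilon$ cannot hold on a fixed disc for infinitely many $N$.

\subsection{Rotation to positive time and the Gaussian integral}\label{sec:rot}

Let $\tau=te^{2i\theta}$ with $t>0$, and $\tilde p_0^N(z)=p_0^N(e^{i\theta}z)$. Each second derivative produces a factor $e^{2i\theta}$, so $\tilde p^N_t(z)=p_\tau^N(e^{i\theta}z)$. The limiting root distribution of $\tilde p_0^N$ is the image of $\mu_0$ under $w\mapsto e^{-i\theta}w$, and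
\[
\tilde S_0(z)=S_0(e^{i\theta}z),\quad\tilde m_0(z)=e^{i\theta}m_0(e^{i\theta}z),\quad\tilde T_t(z)=e^{-i\theta}T_\tau(e^{i\theta}z),\quad\tilde F^t_z(w)=F^\tau_{e^{i\theta}z}(e^{i\theta}w).
\]
Hence $\tilde m_0$ has the same Lipschitz constant and $\tilde M_t(z)=M_\tau(e^{i\theta}z)$. Statements (A) and (C) for $(\mu_0,\tau)$ are equivalent to those for the rotated data and $t$, and for $\tau=0$ they are the hypothesis. Except in Section~\ref{sec:B} we therefore fix $\tau=t>0$, write $T=T_t$, $M=M_t$, $F_z=F_z^t$, let $\mathcal C$ be the class of admissible curves (with real rays), and put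
\[
v_N=\frac1N\log|p_t^N|^2 .
\]
From $\partial_wF_z=m_0(w)-(w-z)/t$ and the difference of two squares,
\begin{align}
\partial_wF_z(w)&=\frac{z-T(w)}t,\label{eq:crit}\\
F_{z'}(w)-F_z(w)&=\frac1t\operatorname{Re}\big[(z'-z)(2w-z-z')\big].\label{eq:shift}
\end{align}
By \eqref{eq:crit} the critical points of $F_z$ are the points of $T^{-1}(z)$; they satisfy $w-z=tm_0(w)$, hence $|w-z|\le t\|m_0\|_\infty$. Also $\nabla F_z$ is Lipschitz with constant $\Lambda=2(L+1/t)$, independent of $z$. By \eqref{eq:shift}, moving $z$ tilts the graph of $F_z$ by an affine function of $w$.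

\begin{lemma}\label{lem:gauss}
For every $\Gamma\in\mathcal C$, oriented from $-\infty$ to $+\infty$, and every $z\in\mathbb C$,
\begin{equation}\label{eq:gauss}
p_t^N(z)=\Big(\frac N{2\pi t}\Big)^{1/2}\int_\Gamma p_0^N(w)\,e^{-N(w-z)^2/2t}\,dw .
\end{equation}
\end{lemma}

\begin{proof}
Let $g$ be a standard real Gaussian. Its odd moments vanish and $\mathbb Eg^{2k}=(2k)!/(2^kk!)$, so Taylor's formula gives $\mathbb E\,p_0^N(z+\sqrt{t/N}\,g)=p_t^N(z)$. This is \eqref{eq:gauss} with $z+\mathbb R$ in place of $\Gamma$. The integrand is entire and decays like a Gaussian as $\operatorname{Re}w\to\pm\infty$ in any horizontal strip, so by Cauchy's theorem $z+\mathbb R$ may be replaced by $\mathbb R$, and $\mathbb R$ differs from $\Gamma$ by a closed loop.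
\end{proof}

The integrand satisfies
\begin{equation}\label{eq:modulus}
\big|p_0^N(w)e^{-N(w-z)^2/2t}\big|^2=\exp N\big\{F_z(w)+u_N(w)-S_0(w)\big\}.
\end{equation}

\section{The uniform disc at the origin}\label{sec:disc}

In this section $\mu_0$ is the measure of Example~\ref{ex:disc}, $z=0$ and $w=x+iy$, so that $F_0(w)=S_0(w)-(x^2-y^2)/t$. The inequality $\log r\le r-1$ shows that $S_0(w)\le|w|^2-1$ everywhere, with equality on the disc; also $S_0\ge-1$.

\subsection{The minimax value, and the proof of (D)}

Let $0<t<1$, $\alpha=1+1/t$ and $\beta=1/t-1$. Then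
\begin{equation}\label{eq:discquad}
F_0(w)\le-1+\alpha y^2-\beta x^2\quad\text{on }\mathbb C,
\end{equation}
with equality on the disc: the origin is a saddle. On $\Gamma=\mathbb R$ the supremum of $F_0$ is $-1$, and every admissible curve crosses the imaginary axis, where $F_0\ge S_0\ge-1$. So $M_t(0)=-1$.

Let $t>1$. Now the origin is a local minimum of $F_0$, and two more critical points $\pm\sqrt t$ have appeared outside the support. On the real line, $\log x^2-x^2/t$ has its maximum $\log t-1$ over $|x|\ge1$ at $x^2=t$, and for $|x|\le1$ we have $F_0=x^2(1-1/t)-1\le-1/t\le\log t-1$, by $\log r\le r-1$ with $r=1/t$. Every admissible curve crosses the line $x=\sqrt t$, where $F_0=\log(t+y^2)-1+y^2/t\ge\log t-1$. So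
\begin{equation}\label{eq:discM}
M_t(0)=\log t-1\qquad(t>1).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(D), assuming (A)]
We saw in Example~\ref{ex:disc} that $L=1$. Sequences $p_0^N$ with limit $\mu_0$ exist: take the first $N$ terms of a sequence of independent samples of $\mu_0$ as roots, and apply the law of large numbers to a countable dense set of continuous functions on the closed disc. Let $t>1$. With $w=|w|e^{i\phi}$ we have $|w-t\bar w|=t|w||1-t^{-1}e^{2i\phi}|$, so the log potential of $(T_t)_*\mu_0$ at $0$ is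
\[
\int\log|w-t\bar w|^2\,d\mu_0=\log t^2+S_0(0)+\int_0^{2\pi}\log\big|1-t^{-1}e^{2i\phi}\big|^2\frac{d\phi}{2\pi}=2\log t-1 ,
\]
where the last integral vanishes by the mean value property of $\zeta\mapsto\log|1-\zeta/t|^2$, harmonic for $|\zeta|<t$. By (A) and \eqref{eq:discM} the log potential of $\mu_t$ at $0$ is $\log t-1<2\log t-1$. So $\mu_t\ne(T_t)_*\mu_0$.
\end{proof}

For $0<t<1$ the same computation, with $|w-t\bar w|=|w||1-te^{-2i\phi}|$, gives $-1=M_t(0)$, in agreement with (C). The threshold is sharp for every value of $L$: replacing $p_0^N(z)$ by $p_0^N(z/r)$ replaces $p^N_\tau(z)$ by $p^N_{\tau/r^2}(z/r)$ and $T_\tau(z)$ by $rT_{\tau/r^2}(z/r)$, so for the disc of radius $r$, where $m_0=\bar z/r^2$ inside and $L=1/r^2$, \eqref{eq:push} fails for all real $\tau>1/L$.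

\subsection{The inversion argument}

Let $0<t<1$. No pointwise lower bound on $v_N$ can hold, since $v_N=-\infty$ at the roots. We show instead that smallness of $p_t^N$ on a segment forces smallness of $p_0^N$ at the saddle.

\begin{proposition}\label{prop:model}
Let $0<t<1$, $s>0$, $h=(1+t)s$ and $\varepsilon>0$. If $v_N\le-1-\varepsilon$ on the segment $[-ih,ih]$ for all $N$ in an infinite set, then along this set $\limsup u_N(0)\le-1-\min(\varepsilon,\alpha s^2/2)$.
\end{proposition}

\begin{proof}
Let $\kappa=\alpha s^2/2$. For $N$ large, $u_N(w)\le|w|^2-1+\kappa$ for all $w$: for large $|w|$ this follows from Lemma~\ref{lem:init}(i), and on the remaining disc from Lemma~\ref{lem:init}(ii). So the entire function $f(w)=p_0^N(w)e^{-Nw^2/2t}$ satisfies $|f(w)|^2\le\exp N(-1+\kappa+\alpha y^2-\beta x^2)$. Multiplying \eqref{eq:gauss} for $\Gamma=\mathbb R$ by $e^{Nz^2/2t}$ gives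
\[
\Big(\frac{2\pi t}N\Big)^{1/2}p_t^N(z)\,e^{Nz^2/2t}=\int_{\mathbb R}f(w)\,e^{Nwz/t}\,dw .
\]
For imaginary $z$ the right side is the Fourier transform of $f$. Fourier inversion would recover $f(0)=p_0^N(0)$ from the integral over the whole imaginary axis; we only control a segment, so we integrate over the segment and obtain a Dirichlet kernel:
\[
J:=\Big(\frac{2\pi t}N\Big)^{1/2}\int_{-ih}^{ih}p_t^N(z)e^{Nz^2/2t}\,dz=\frac tN\int_{\mathbb R}f(w)\,\frac{e^{iNhw/t}-e^{-iNhw/t}}w\,dw .
\]
The integrand is entire. Move the contour to $\mathbb R+is$, split the two exponentials, and move the second term down to $\mathbb R-is$, across the pole at $0$: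
\[
\frac NtJ=2\pi i f(0)+\int_{\mathbb R+is}\frac{f\,e^{iNhw/t}}w\,dw-\int_{\mathbb R-is}\frac{f\,e^{-iNhw/t}}w\,dw .
\]
Since $h/t=\alpha s$, on $\mathbb R\pm is$ we have $|e^{\pm iNhw/t}|^2=e^{-2N\alpha s^2}$, which beats the growth $e^{N\alpha s^2}$ of $|f|^2$:
\[
|f\,e^{\pm iNhw/t}|^2\le\exp N(-1+\kappa-\alpha s^2-\beta x^2)=\exp N(-1-\kappa-\beta x^2).
\]
As $|w|\ge s$ there, each of the two integrals is at most $s^{-1}(2\pi/N\beta)^{1/2}e^{N(-1-\kappa)/2}$. On the imaginary axis $|e^{Nz^2/2t}|\le1$, so $|J|\le2h(2\pi t/N)^{1/2}e^{N(-1-\varepsilon)/2}$. Hence $|p_0^N(0)|\le C\sqrt N\,e^{N(-1-\min(\varepsilon,\kappa))/2}$ with $C$ independent of $N$.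
\end{proof}

For $s\le1$ we have $T_t(\pm is)=\pm ih$: the two shifted contours pass through the saddles of $F_{\pm ih}$, the functions attached to the endpoints of the segment. Only upper bounds on $|p_0^N|$ were used. The conclusion is not yet absurd, since $p_0^N(0)$ may vanish; but the argument survives when $0$ is replaced by a nearby point $w_1$, and smallness of $u_N$ on a whole disc contradicts Lemma~\ref{lem:init}(iii).

Two features were special. The bound \eqref{eq:discquad} was global, whereas in general a quadratic model is available only near a saddle, and, as $F_z$ is merely $C^{1,1}$, not at every saddle. And the contour had a single highest point. When there are two, as at $\pm\sqrt t$ for $t>1$, smallness of $p_t^N$ only says that the sum of the two local integrals is small. The next two sections show that for almost every $z$ neither problem occurs.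

\section{The minimax function as a mountain pass}\label{sec:pass}

We return to a general $\mu_0$. At infinity $F_z$ looks like $-\operatorname{Re}w^2/t$: it has two valleys, along $\pm1$, and two ridges, along $\pm i$. The number $M(z)$ is the lowest height at which one can cross from one valley to the other. We show that $M$ is locally Lipschitz and that $M(z)$ is a critical value of $F_z$. Both need compactness, so we first confine the competing curves to a disc.

Every $\Gamma\in\mathcal C$ crosses the line $\operatorname{Re}w=\operatorname{Re}z$, where $(w-z)^2\le0$ and so $F_z\ge S_0\ge b$. Hence $M\ge b$. Taking $\Gamma=\mathbb R$ shows that $M$ is bounded above on bounded sets. Fix $a>0$ and let $c_a=1+\sup_{|z|\le a}M(z)$. With $w=\rho e^{i\phi}$ we have $\partial_\phi S_0=2\operatorname{Re}[iwm_0(w)]=O(\rho)$, so uniformly for $|z|\le a$,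
\[
F_z=-\frac{\rho^2}t\cos2\phi+O(\rho),\qquad\partial_\phi F_z=\frac{2\rho^2}t\sin2\phi+O(\rho)\qquad(\rho\to\infty).
\]
Directions within $\pi/8$ of $\pm i$ have $\cos2\phi\le-1/\sqrt2$, those within $\pi/8$ of $\pm1$ have $\cos2\phi\ge1/\sqrt2$, and the others have $|\sin2\phi|\ge1/\sqrt2$. So there is $R=R(a)$ such that for $|z|\le a$ and $|w|\ge R$:
\begin{enumerate}
\item[(a)] $F_z(w)>c_a$ if the direction of $w$ is within $\pi/8$ of $\pm i$;
\item[(b)] $F_z(w)<b$ if the direction of $w$ is within $\pi/8$ of $\pm1$;
\item[(c)] in the four remaining sectors, $F_z$ strictly decreases along circles toward the real axis.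
\end{enumerate}
On the rays $(-\infty,-R]$ and $[R,\infty)$ we have $F_z<b$ and $F_z\to-\infty$, so the supremum of $F_z$ over the rays is less than $b\le M(z)$.

\begin{lemma}\label{lem:confine}
Let $|z|\le a$, $R=R(a)$, and let $\Gamma\in\mathcal C$ have $c:=\sup_\Gamma F_z\le c_a$. Then there is a piecewise $C^1$ path $\gamma'\subset\overline B_R$ from $-R$ to $R$ with $F_z\le c$ on $\gamma'$. The function $M$ is locally Lipschitz.
\end{lemma}

\begin{proof}
Let $\Sigma_\pm$ be the set of $w$ with $|w|\ge R$ and direction within $3\pi/8$ of $\pm1$. These sets are closed and disjoint, and by (a) they contain $\Gamma\cap\{|w|\ge R\}$. Parametrize $\Gamma$ by $\mathbb R$; it starts in $\Sigma_-$ and ends in $\Sigma_+$. Let $s_1$ be the last time in $\Sigma_-$ and $s_2>s_1$ the first later time in $\Sigma_+$. Strictly between these times $\Gamma$ lies in $B_R$, so $|\Gamma(s_1)|=|\Gamma(s_2)|=R$. Join $-R$ to $\Gamma(s_1)$ and $\Gamma(s_2)$ to $R$ by arcs of $|w|=R$ in $\Sigma_-$ and $\Sigma_+$. On the parts of these arcs covered by (c), $F_z$ is at most its value at $\Gamma(s_i)$,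 hence at most $c$; on the other parts $F_z<b\le c$ by (b).

Adding the rays to any piecewise $C^1$ path $\gamma'\subset\overline B_R$ from $-R$ to $R$ gives a curve in $\mathcal C$, and since the supremum over the rays is below $M(z)$, we get $M(z)\le\max_{\gamma'}F_z$. With the first part, $M(z)=\inf_{\gamma'}\max_{\gamma'}F_z$ for all $|z|\le a$, over one class of paths that does not depend on $z$. By \eqref{eq:shift}, $|F_{z'}-F_z|\le\frac2t(R+a)|z'-z|$ on $\overline B_R$ for $|z|,|z'|\le a$, and the same bound follows for $|M(z')-M(z)|$.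
\end{proof}

The next lemma is a mountain pass theorem in the form needed later: a nearly optimal path can be pushed below the level $M(z)$ everywhere except near the critical points at that level.

\begin{lemma}\label{lem:pass}
Fix $z$, and let $F=F_z$, $c^*=M(z)$, $a=|z|+1$, $R=R(a)$. Let $\Omega_-$ and $\Omega_+$ be the components of $\{F<c^*\}$ that contain $(-\infty,-R]$ and $[R,\infty)$, and let $\mathrm{Cr}=\{w:T(w)=z,\ F(w)=c^*\}$.
\begin{enumerate}
\item[(i)] $\Omega_-\neq\Omega_+$.
\item[(ii)] For every open $U\supset\mathrm{Cr}$ there is a continuous path from $-R$ to $R$ in $\{F<c^*\}\cup U$.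
\item[(iii)] $\mathrm{Cr}\ne\emptyset$. Thus $M(z)$ is a critical value of $F_z$, and $T$ is surjective.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\Omega_-=\Omega_+$, this connected open set contains a polygonal path from $-R$ to $R$. With the rays it forms $\Gamma\in\mathcal C$ with $\sup_\Gamma F<c^*$, contrary to the definition of $M$.

(ii) The set $\mathrm{Cr}$ is compact. Choose $\delta>0$ such that its $2\delta$-neighborhood lies in $U$; if $\mathrm{Cr}=\emptyset$, take $\delta=1$ and read $\operatorname{dist}(w,\mathrm{Cr})=\infty$. Since $\nabla F$ is globally Lipschitz, the field $-\nabla F$ has a global continuous flow $\eta_s$, along which $\frac d{ds}F=-|\nabla F|^2$. Choose $R'$ with $\eta_s(\overline B_R)\subset B_{R'}$ for $0\le s\le1$, and $\Lambda_1>0$ with $|\nabla F|\le\Lambda_1$ on $B_{R'}$. There are $\varepsilon_0,\nu>0$ such that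
\[
|\nabla F(w)|\ge\nu\quad\text{if } w\in\overline B_{R'},\ |F(w)-c^*|\le\varepsilon_0,\ \operatorname{dist}(w,\mathrm{Cr})\ge\delta/2;
\]
otherwise a limit of bad points would be a critical point at level $c^*$ at distance at least $\delta/2$ from $\mathrm{Cr}$. Let $s_0=\min(1,\delta/2\Lambda_1)$, so that a trajectory from $\overline B_R$ moves by at most $\delta/2$ up to time $s_0$, and let $\varepsilon=\min(\varepsilon_0,\nu^2s_0,1)$. Since $c^*+\varepsilon\le c_a$, Lemma~\ref{lem:confine} gives $\gamma'\subset\overline B_R$ from $-R$ to $R$ with $F<c^*+\varepsilon$ on $\gamma'$.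

Let $w\in\gamma'$. If $\operatorname{dist}(w,\mathrm{Cr})<\delta$, then $\eta_{s_0}(w)$ is within $2\delta$ of $\mathrm{Cr}$, so it lies in $U$. Otherwise the trajectory stays at distance at least $\delta/2$ from $\mathrm{Cr}$ up to time $s_0$. If we had $F(\eta_{s_0}w)\ge c^*$, then $F(\eta_sw)\in[c^*,c^*+\varepsilon)$ and $|\nabla F(\eta_s w)|\ge\nu$ for all $s\le s_0$, so $F(\eta_{s_0}w)<c^*+\varepsilon-\nu^2s_0\le c^*$, which is absurd. Hence $\eta_{s_0}(\gamma')\subset\{F<c^*\}\cup U$. Join $\pm R$ to $\eta_{s_0}(\pm R)$ along their trajectories, on which $F\le F(\pm R)<c^*$.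

(iii) If $\mathrm{Cr}=\emptyset$, then (ii) with $U=\emptyset$ contradicts (i).
\end{proof}

\section{Generic points and their saddles}\label{sec:generic}

\begin{definition}
A point $z$ is \emph{generic} if $T$ is differentiable with $\det DT(w)\ne0$ at every $w\in T^{-1}(z)$, and $F_z$ takes distinct values at distinct points of $T^{-1}(z)$.
\end{definition}

By \eqref{eq:crit}, the first condition says that every critical point of $F_z$ has a nondegenerate Hessian; the second gives a single critical point at the level $M(z)$. For smooth $T$ one would follow each critical value along a local inverse of $T$ and compare gradients. A Lipschitz map with invertible derivative at one point need not have a local inverse, so we use inverses defined on compact sets, and density points in place of interior points.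

\begin{lemma}\label{lem:branches}
There are countably many compact sets $P_i\subset\mathbb C$ with the following properties.
\begin{enumerate}
\item[(i)] $T$ is injective on $P_i$, and the inverse $g_i:T(P_i)\to P_i$ is Lipschitz.
\item[(ii)] For almost every $z$, each $w\in T^{-1}(z)$ lies in some $P_i$, and $T$ is differentiable at $w$ with $\det DT(w)\neq0$.
\item[(iii)] The critical value $\Phi_i(z)=F_z(g_i(z))$ satisfies, for $z,z'\in T(P_i)$,
\begin{equation}\label{eq:branch}
\Phi_i(z')-\Phi_i(z)=2\operatorname{Re}\big[(z'-z)\,m_0(g_i(z))\big]+O(|z'-z|^2).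
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
For $n\ge1$ let $W_n$ be the set of $w$ such that $|T(w+h)-T(w)|\ge|h|/n$ for all $|h|\le1/n$; it is closed because $T$ is continuous. Intersect each $W_n$ with the closed squares of a grid of diameter at most $1/n$, and let $(P_i)$ be the resulting family. If $P_i\subset W_n$ arises in this way, any two of its points satisfy $|T(w')-T(w)|\ge|w'-w|/n$, which gives (i) with constant $n$.

If $DT(w)$ exists and is invertible, then $|T(w+h)-T(w)|\ge\kappa|h|$ for some $\kappa>0$ and all small $h$, so $w\in W_n$ for large $n$. The set where $T$ is not differentiable is null, and the images of this set and of $\{\det DT=0\}$ are null by the area formula. This gives (ii).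

For (iii) let $w=g_i(z)$, $w'=g_i(z')$, and write
\[
\Phi_i(z')-\Phi_i(z)=\big[F_{z'}(w')-F_{z'}(w)\big]+\big[F_{z'}(w)-F_z(w)\big].
\]
Since $\nabla F_{z'}(w')=0$, the first bracket is at most $\frac\Lambda2|w-w'|^2\le\frac\Lambda2n^2|z-z'|^2$ in modulus. By \eqref{eq:shift} the second equals $\frac2t\operatorname{Re}[(z'-z)(w-z)]-\frac1t\operatorname{Re}(z'-z)^2$, and $w-z=tm_0(w)$.
\end{proof}

\begin{lemma}\label{lem:generic}
Almost every $z$ is generic.
\end{lemma}

\begin{proof}
Let $Z_{ij}$ be the Borel set of $z\in T(P_i)\cap T(P_j)$ with $g_i(z)\ne g_j(z)$ and $\Phi_i(z)=\Phi_j(z)$. A point with the property in Lemma~\ref{lem:branches}(ii) that is not generic lies in some $Z_{ij}$, so it suffices to show that no point $z\in Z_{ij}$ is a density point of $Z_{ij}$. Suppose $z$ is one. Subtracting \eqref{eq:branch} for $i$ and $j$ gives $\operatorname{Re}[a(z'-z)]=O(|z'-z|^2)$ for $z'\in Z_{ij}$, where $a=m_0(g_i(z))-m_0(g_j(z))$. By Lemma~\ref{lem:cone}, $a=0$. Then $g_i(z)=z+tm_0(g_i(z))=z+tm_0(g_j(z))=g_j(z)$, a contradiction.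
\end{proof}

At a generic point the pass is a true saddle, and an optimal curve crosses it along the direction of descent.

\begin{lemma}\label{lem:saddle}
Let $z_0$ be generic, $c^*=M(z_0)$, $F=F_{z_0}$. There are a point $w_0$ with $T(w_0)=z_0$ and $F(w_0)=c^*$, orthonormal coordinates $(X,Y)$ for $u=w-w_0$, and $\alpha,\beta>0$ such that
\begin{equation}\label{eq:quad}
F(w_0+u)=c^*+\alpha X^2-\beta Y^2+o(|u|^2)\qquad(u\to0).
\end{equation}
For every small $\sigma>0$ there is $\Gamma\in\mathcal C$ that consists of a part from $-\infty$ to $(0,-\sigma)$, the segment $\Gamma_0$ from $(0,-\sigma)$ to $(0,\sigma)$, and a part from $(0,\sigma)$ to $+\infty$, such that $\sup_{\Gamma_1}F<c^*$ for the union $\Gamma_1$ of the first and third parts.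
\end{lemma}

\begin{proof}
We use the notation of Lemma~\ref{lem:pass}. The set $\mathrm{Cr}$ is nonempty, and it is a single point $w_0$ by genericity.

\emph{Expansion.} Since $\nabla F=\frac2t\overline{(z_0-T)}$, we have $\nabla F(w_0+u)=Hu+o(|u|)$ with $H$ an invertible real $2\times2$ matrix. As $F$ need not be $C^2$, we check that $H$ is symmetric. For fixed vectors $u,v$ integrate $\nabla F$ around the triangle $w_0\to w_0+\epsilon u\to w_0+\epsilon(u+v)\to w_0$. The integral is $0$, and side by side it equals
\[
\epsilon^2\Big[\tfrac12\langle Hu,u\rangle+\langle Hu,v\rangle+\tfrac12\langle Hv,v\rangle-\tfrac12\langle H(u+v),u+v\rangle\Big]+o(\epsilon^2),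
\]
where the bracket is $\frac12[\langle Hu,v\rangle-\langle Hv,u\rangle]$. So $H$ is symmetric. Integrating along rays from $w_0$ gives $F(w_0+u)=c^*+Q(u)+o(|u|^2)$ with $Q(u)=\frac12\langle Hu,u\rangle$ nondegenerate.

\emph{Small circles meet both valleys.} We have $w_0\ne\pm R$, as $F(\pm R)<c^*$. Let $\rho>0$ be so small that $\pm R\notin\overline B(w_0,\rho)$, and take a path as in Lemma~\ref{lem:pass}(ii) for $U=B(w_0,\rho)$. It meets $\overline B(w_0,\rho)$, since otherwise $\Omega_-=\Omega_+$. Up to and including its first point in $\overline B(w_0,\rho)$, which lies on the circle, the path avoids $U$ and so lies in $\Omega_-$. Thus $\partial B(w_0,\rho)$ meets $\Omega_-$, and by looking at the last point it meets $\Omega_+$. If $Q$ were positive definite, then $F>c^*$ on small circles, which could meet neither set. If $Q$ were negative definite, a small circle would lie in $\{F<c^*\}$ and connect $\Omega_-$ to $\Omega_+$. So $Q$ is indefinite, $Q=\alpha X^2-\beta Y^2$ in orthonormal coordinates, and $\nabla F=(2\alpha X,-2\beta Y)+o(|u|)$.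

\emph{The curve.} With $X=\rho\cos\phi$, $Y=\rho\sin\phi$, uniformly in $\phi$,
\[
F=c^*+\rho^2(\alpha\cos^2\phi-\beta\sin^2\phi)+o(\rho^2),\qquad\partial_\phi F=-\rho^2(\alpha+\beta)\sin2\phi+o(\rho^2).
\]
Choose $\phi_0\in(0,\pi/4)$ such that $Q>0$ in directions within $\phi_0$ of the $X$-axis and $Q<0$ in directions within $\phi_0$ of the $Y$-axis, endpoints included; in the other directions $|\sin2\phi|\ge\sin2\phi_0$. There is $\rho_0>0$ such that on each circle of radius $\rho\le\rho_0$ we have $F>c^*$ on the arcs of the first kind, $F<c^*$ on the arcs of the second kind, and $F$ decreases toward the $Y$-axis on the arcs in between. A point of the circle with $F<c^*$ can therefore slide along the circle to $(0,\rho)$ or $(0,-\rho)$ within $\{F<c^*\}$. So each of the disjoint sets $\Omega_\pm$ contains one of these two points. The half-segments $\{X=0,\ 0<\pm Y\le\rho_0\}$ are connected subsets of $\{F<c^*\}$, so after possibly changing the sign of $Y$ once, $(0,-\sigma)\in\Omega_-$ and $(0,\sigma)\in\Omega_+$ for all small $\sigma$. Join $-R$ to $(0,-\sigma)$ in $\Omega_-$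 and $(0,\sigma)$ to $R$ in $\Omega_+$ by polygonal paths and add the rays. On the compact polygons $\max F<c^*$, and on the rays $\sup F<b\le c^*$.
\end{proof}

\section{Upper and lower bounds for $p_t^N$}\label{sec:bounds}

\subsection{The upper bound}

\begin{lemma}\label{lem:upper}
Let $\Gamma'$ be a finite union of compact piecewise $C^1$ paths and possibly rays $(-\infty,-R]$, $[R,\infty)$, and let $\sup_{\Gamma'}F_{z_0}\le c$. For every $\varepsilon>0$ there are $r>0$ and $N_0$ such that
\[
\Big|\int_{\Gamma'}p_0^N(w)e^{-N(w-z)^2/2t}\,dw\Big|\le e^{N(c+\varepsilon)/2}\qquad(|z-z_0|<r,\ N\ge N_0).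
\]
\end{lemma}

\begin{proof}
Choose $R'\ge R$ such that $2\log(R_1(1+|x|))-\operatorname{Re}(x-z)^2/t\le c-x^2/2t$ for real $|x|\ge R'$ and $|z-z_0|\le1$. By Lemma~\ref{lem:init}(i) the parts of the rays with $|x|\ge R'$ contribute at most $e^{Nc/2}\int e^{-Nx^2/4t}\,dx\le\sqrt{4\pi t}\,e^{Nc/2}$. The rest of $\Gamma'$ is compact and has finite length $\ell$. On it $u_N-S_0\le\varepsilon/3$ for large $N$ by Lemma~\ref{lem:init}(ii), and $F_z\le F_{z_0}+\varepsilon/3$ for $z$ near $z_0$ by \eqref{eq:shift}. By \eqref{eq:modulus} it contributes at most $\ell e^{N(c+2\varepsilon/3)/2}$. For large $N$ the sum is at most $e^{N(c+\varepsilon)/2}$.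
\end{proof}

Given $z_0$ and $\varepsilon>0$, apply the lemma to a curve $\Gamma\in\mathcal C$ with $\sup_\Gamma F_{z_0}\le M(z_0)+\varepsilon$. By \eqref{eq:gauss}, $v_N\le M(z_0)+2\varepsilon+\frac1N\log\frac N{2\pi t}$ near $z_0$ for large $N$, and $M(z_0)\le M(z)+\varepsilon$ near $z_0$ by continuity. Covering a compact set by finitely many such neighborhoods gives
\begin{equation}\label{eq:upper}
\limsup_N\ \sup_K(v_N-M)\le0\qquad\text{for every compact }K.
\end{equation}

\subsection{The lower bound at generic points}

\begin{lemma}\label{lem:lower}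
Let $z_0$ be generic and $\varepsilon,r>0$. Then $v_N\le M(z_0)-\varepsilon$ on $B(z_0,r)$ for at most finitely many $N$.
\end{lemma}

The proof follows that of Proposition~\ref{prop:model}. The segment $\Gamma_0$ replaces the real line, and since only its middle part may be moved, the lines $\mathbb R\pm is$ become the two detours of Figure~\ref{fig:contours}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray,->] (-2.1,0)--(2.1,0) node[right]{$X$};
\draw[gray,->] (0,-2.3)--(0,2.4) node[above]{$Y$};
\draw[very thick] (0,-2)--(0,-1);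
\draw[very thick] (0,1)--(0,2);
\draw[very thick,->] (0,-1)--(1,-1)--(1,0.5);
\draw[very thick] (1,0.45)--(1,1)--(0,1);
\draw[very thick,dashed,->] (0,-1)--(-1,-1)--(-1,0.5);
\draw[very thick,dashed] (-1,0.5)--(-1,1)--(0,1);
\draw (0,0) circle (0.4);
\fill (0.17,0.17) circle (1.3pt);
\node at (0.55,0.45) {$w_1$};
\fill (1,0) circle (1.8pt) node[below right]{$(s,0)$};
\fill (-1,0) circle (1.8pt) node[below left]{$(-s,0)$};
\fill (0,2) circle (1.5pt) node[right]{$(0,\sigma)$};
\fill (0,-2) circle (1.5pt) node[right]{$(0,-\sigma)$};
\node at (1.35,0.75) {$\Gamma_+$};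
\node at (-1.35,0.75) {$\Gamma_-$};
\end{tikzpicture}
\caption{The contours of the local inversion, in coordinates centered at the saddle $w_0$ of $F_{z_0}\approx c^*+\alpha X^2-\beta Y^2$. Both run from $(0,-\sigma)$ to $(0,\sigma)$ along the $Y$-axis, except that $\Gamma_+$ (solid) and $\Gamma_-$ (dashed) go around the two halves of the square $|X|,|Y|\le s$, through the points $(\pm s,0)$ to which the tilts $\mp2\alpha sX$ move the saddle of the quadratic model. The point $w_1$ ranges over the small disc.}
\label{fig:contours}
\end{figure}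

\begin{proof}
Suppose the inequality holds for infinitely many $N$; below $N$ is large and runs through these values. Use the notation of Lemma~\ref{lem:saddle}, and let $\lambda=\min(\alpha,\beta)$. The constants are chosen in the order $\sigma$, $\Gamma$, $\varepsilon_1$, $\varepsilon_2$, $r_1$, $s$, $\delta$.

\emph{Step 1: the integral over the segment is small.} Fix $\sigma$ and $\Gamma$ as in Lemma~\ref{lem:saddle}, with $\sigma$ so small that
\begin{equation}\label{eq:err}
\big|F_{z_0}(w_0+u)-c^*-\alpha X^2+\beta Y^2\big|\le\tfrac\lambda4|u|^2\qquad(|u|\le2\sigma).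
\end{equation}
Let $\varepsilon_1>0$ satisfy $\sup_{\Gamma_1}F_{z_0}\le c^*-2\varepsilon_1$, and put $I_N(z)=\int_{\Gamma_0}p_0^N(w)e^{-N(w-z)^2/2t}\,dw$. By \eqref{eq:gauss}, $I_N(z)$ is $(2\pi t/N)^{1/2}p_t^N(z)$ minus the integral over $\Gamma_1$. The first term is at most $(2\pi t/N)^{1/2}e^{N(c^*-\varepsilon)/2}$ on $B(z_0,r)$ by assumption, and the second is at most $e^{N(c^*-\varepsilon_1)/2}$ near $z_0$ by Lemma~\ref{lem:upper}. So with $\varepsilon_2=\frac12\min(\varepsilon,\varepsilon_1)$ and some $r_1>0$,
\begin{equation}\label{eq:small}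
|I_N(z)|\le e^{N(c^*-\varepsilon_2)/2}\qquad(|z-z_0|<r_1).
\end{equation}
This step uses that $w_0$ is the only point of $\Gamma$ at the level $c^*$.

\emph{Step 2: tilting the saddle.} Since $(z,w)\mapsto F_z(w)$ is continuous, we can choose $s\in(0,\sigma]$ with $t\alpha s<r_1$ and
\begin{equation}\label{eq:cont}
|F_z(w_1)-c^*|\le\varepsilon_2/2\qquad(|z-z_0|\le t\alpha s,\ |w_1-w_0|\le s).
\end{equation}
Let $\omega$ be the unit complex number with $X=\operatorname{Re}(\bar\omega u)$, and put $z_\pm=z_0\mp t\alpha s\,\bar\omega$. By \eqref{eq:shift}, $F_{z_\pm}(w_0+u)-F_{z_0}(w_0+u)$ equals $\frac2t\operatorname{Re}[(z_\pm-z_0)u]=\mp2\alpha sX$ up to a constant. Hence, for $w=w_0+u$ and $w_1=w_0+u_1$,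
\[
F_{z_\pm}(w)-F_{z_\pm}(w_1)=G_\pm(u)-G_\pm(u_1),\qquad G_\pm(u)=F_{z_0}(w_0+u)-c^*\mp2\alpha sX .
\]
The model $\alpha X^2\mp2\alpha sX-\beta Y^2$ of $G_\pm$ has its saddle at $(\pm s,0)$, at height $-\alpha s^2$ below $G_\pm(0)=0$; this is the gain that we exploit. Let $\Gamma_\pm$ be the polygonal path
\[
(0,-\sigma)\to(0,-s)\to(\pm s,-s)\to(\pm s,s)\to(0,s)\to(0,\sigma),
\]
of length $2\sigma+2s\le4\sigma$. By \eqref{eq:err}, $G_\pm\le-\frac\lambda2s^2$ on $\Gamma_\pm$:
\begin{itemize}
\item on $X=0$, $s\le|Y|\le\sigma$: $G_\pm\le-(\beta-\frac\lambda4)Y^2\le-\frac{3\lambda}4s^2$;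
\item on $|Y|=s$, $0\le\pm X\le s$, where $|u|^2\le2s^2$: $G_\pm\le\alpha|X|(|X|-2s)-\beta s^2+\frac\lambda2s^2\le-\frac\lambda2s^2$;
\item on $X=\pm s$, $|Y|\le s$, where $|u|^2\le2s^2$: $G_\pm\le\alpha s^2-2\alpha s^2+\frac\lambda2s^2\le-\frac\lambda2s^2$.
\end{itemize}
Choose $\delta\in(0,s/2)$ with $G_\pm(u_1)\ge-\frac\lambda4s^2$ for $|u_1|\le\delta$. Every point of $\Gamma_\pm$ has $|u|\ge s$, so
\begin{equation}\label{eq:gain}
F_{z_\pm}(w)-F_{z_\pm}(w_1)\le-\tfrac\lambda4s^2,\qquad|w-w_1|\ge\tfrac s2\qquad\big(w\in\Gamma_\pm,\ w_1\in B(w_0,\delta)\big).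
\end{equation}

\emph{Step 3: local inversion.} Fix $w_1\in B(w_0,\delta)$ and put
\[
J=\int_{z_-}^{z_+}I_N(z)\,e^{N(w_1-z)^2/2t}\,dz,\qquad E_\pm(w)=\exp\Big\{\frac N{2t}\big[(w_1-z_\pm)^2-(w-z_\pm)^2\big]\Big\},
\]
the integral being over the segment. The exponent $(w_1-z)^2-(w-z)^2=(w_1-w)(w_1+w-2z)$ is affine in $z$, so Fubini's theorem gives $J=\int_{\Gamma_0}p_0^N\mathcal K\,dw$ with
\[
\mathcal K(w)=\int_{z_-}^{z_+}e^{\frac N{2t}(w_1-w)(w_1+w-2z)}\,dz=-\frac tN\,\frac{E_+(w)-E_-(w)}{w_1-w}.
\]
The first expression shows that $\mathcal K$ is entire, so $\Gamma_0$ may be replaced by $\Gamma_+$, which has the same endpoints and avoids $w_1$. Split the two terms, and in the term with $E_-$ replace $\Gamma_+$ by $\Gamma_-$. The cycle $\Gamma_+-\Gamma_-$ is the boundary of the square $\{|X|,|Y|\le s\}$, which winds $\pm1$ times around $w_1$, and $E_-(w_1)=1$. By Cauchy's formula the replacement costs a term of modulus $2\pi|p_0^N(w_1)|$, and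
\begin{equation}\label{eq:inv}
|p_0^N(w_1)|\le\frac N{2\pi t}|J|+\frac1{2\pi}\sum_\pm\Big|\int_{\Gamma_\pm}\frac{p_0^N(w)E_\pm(w)}{w_1-w}\,dw\Big| .
\end{equation}

\emph{Step 4: estimates.} Note $|e^{N(w_1-z)^2/2t}|^2=\exp N\{S_0(w_1)-F_z(w_1)\}$. On $[z_-,z_+]$, \eqref{eq:small} and \eqref{eq:cont} give
\[
\big|I_N(z)e^{N(w_1-z)^2/2t}\big|^2\le\exp N\{S_0(w_1)-\varepsilon_2+c^*-F_z(w_1)\}\le\exp N\{S_0(w_1)-\varepsilon_2/2\}.
\]
On $\Gamma_\pm$ we have $u_N-S_0\le\frac\lambda8s^2$ for large $N$ by Lemma~\ref{lem:init}(ii), so \eqref{eq:modulus} and \eqref{eq:gain} give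
\[
|p_0^NE_\pm|^2=\exp N\{S_0(w_1)+F_{z_\pm}(w)-F_{z_\pm}(w_1)+u_N(w)-S_0(w)\}\le\exp N\{S_0(w_1)-\tfrac\lambda8s^2\}.
\]
The segment has length $2t\alpha s$, so \eqref{eq:inv} yields
\[
|p_0^N(w_1)|\le e^{NS_0(w_1)/2}\Big(\frac{N\alpha s}\pi e^{-N\varepsilon_2/4}+\frac{8\sigma}{\pi s}e^{-N\lambda s^2/16}\Big),
\]
for $N$ beyond a threshold that does not depend on $w_1$. Thus $u_N\le S_0-\varepsilon_3$ on $B(w_0,\delta)$ for some $\varepsilon_3>0$ and infinitely many $N$. Integrating against a nonzero continuous $\varphi\ge0$ supported in this disc contradicts Lemma~\ref{lem:init}(iii).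
\end{proof}

\section{Convergence of the roots: proof of (A)}\label{sec:A}

Lemma~\ref{lem:lower} excludes a uniform deficit on a disc. Subharmonicity upgrades this to convergence, because by \eqref{eq:hartogs} a deficit of the limit at one point produces a uniform deficit of $v_N$ on a disc.

\begin{proposition}\label{prop:L1}
$v_N\to M$ in $L^1_{\mathrm{loc}}$, and $M$ is subharmonic.
\end{proposition}

\begin{proof}
The $v_N$ are subharmonic, and locally uniformly bounded above by \eqref{eq:upper}. It suffices to show that along any subsequence provided by the compactness theorem of Section~\ref{sec:prelim}, the second alternative holds with $V=M$. Suppose not. We claim that for some $\varepsilon>0$ and some closed disc $D$,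
\begin{equation}\label{eq:deficit}
v_N\le M-2\varepsilon\quad\text{on }D\text{ for large }N\text{ in the subsequence.}
\end{equation}
If $v_N\to-\infty$ locally uniformly, any $D$ and $\varepsilon$ will do. Otherwise $v_N\to V\ne M$. By \eqref{eq:upper}, $V\le M$ almost everywhere; then $V(z)$ is at most the average of $M$ over $B(z,r)$, which tends to $M(z)$, so $V\le M$ everywhere. Hence $V-M$ is negative at some point, and being upper semicontinuous it is at most $-3\varepsilon$ on some closed disc $D$. Now \eqref{eq:hartogs} with $f=M$ gives \eqref{eq:deficit}.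

By Lemma~\ref{lem:generic} there is a generic $z_0$ in the interior of $D$. Near $z_0$ we have $M\le M(z_0)+\varepsilon$, so $v_N\le M(z_0)-\varepsilon$ on a disc around $z_0$ for infinitely many $N$, contrary to Lemma~\ref{lem:lower}.
\end{proof}

The empirical root distribution $\frac1{4\pi}\Delta v_N$ of $p_t^N$ therefore converges, as a distribution, to the positive measure $\mu_t:=\frac1{4\pi}\Delta M$. Since all the empirical measures have mass $1$ and $C_c^\infty$ is uniformly dense in $C_c$, the convergence holds against $C_c$. It remains to see that no mass is lost at infinity and that $M$ is the potential of $\mu_t$; both follow from the behavior of $M$ at infinity.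

\emph{$M$ near infinity.} All critical points of $F_z$ lie in $D_z=\overline B(z,t\|m_0\|_\infty)$ and are the fixed points of $w\mapsto z+tm_0(w)$, which maps $D_z$ to itself. Outside $\overline B_{R_0}$, $m_0$ is holomorphic with $|m_0'(w)|\le(|w|-R_0)^{-2}$. For $|z|$ large we thus have $t|m_0'|<\frac12$ on $D_z$, the map is a contraction, and there is exactly one critical point $w(z)$. As $T'(w(z))=1-tm_0'(w(z))\ne0$, $T$ has a holomorphic local inverse near $w(z)$, which by uniqueness is $w(\cdot)$. By Lemma~\ref{lem:pass}(iii) and $w(z)-z=tm_0(w(z))$,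
\[
M(z)=S_0(w(z))-\operatorname{Re}\big[t\,m_0(w(z))^2\big]\qquad(|z|\text{ large}).
\]
This is harmonic, because $S_0$ is harmonic off $\operatorname{supp}\mu_0$ and $w(\cdot)$ is holomorphic; so $\mu_t$ has compact support. Since $m_0(w(z))\to0$, it equals $\log|z|^2+o(1)$.

\emph{Mass.} Let $\ell(z)=\max(\log|z|^2,0)$, the potential of the uniform probability measure on the unit circle. Let $\chi\in C_c^\infty$ equal $1$ on $|z|\le1$ and $0$ on $|z|\ge2$, and $\chi_\rho=\chi(\cdot/\rho)$. For $\rho$ large $\chi_\rho=1$ on both supports, so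
\[
\mu_t(\mathbb C)-1=\frac1{4\pi}\int(M-\ell)\,\Delta\chi_\rho\,dA .
\]
Here $\Delta\chi_\rho=O(\rho^{-2})$ is supported in the annulus $\rho\le|z|\le2\rho$, of area $3\pi\rho^2$, where $M-\ell=o(1)$. Letting $\rho\to\infty$ gives $\mu_t(\mathbb C)=1$. Probability measures that converge against $C_c$ to a probability measure converge weakly, since their mass outside a disc containing $\operatorname{supp}\mu_t$ in its interior tends to $0$.

\emph{Potential.} Let $S$ be the log potential of $\mu_t$. The distribution $M-S$ has zero Laplacian, so by Weyl's lemma it agrees almost everywhere with a harmonic function on $\mathbb C$. Both $M$ and $S$ are $\log|z|^2+o(1)$ at infinity, so this function tends to $0$ and vanishes by the maximum principle. The subharmonic functions $M$ and $S$ agree almost everywhere, hence everywhere. By Section~\ref{sec:rot} this proves (A) for all $\tau$. \qed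

\section{The equation for $|\tau|<1/L$: proof of (B)}\label{sec:B}

In this section $\tau$ is complex and varies. The condition $|\tau|<1/L$ makes the critical point unique and Lipschitz in $(z,\tau)$, so that the minimax formula becomes explicit.

For $|\tau|<1/L$ the map $w\mapsto z+\tau m_0(w)$ is a contraction of $\mathbb C$, so $T_\tau(w)=z$ has a unique solution $w=w(z,\tau)$. Moreover
\[
(1-|\tau|L)|w-w'|\le|T_\tau w-T_\tau w'|\le(1+|\tau|L)|w-w'|,
\]
so $T_\tau$ is a bi-Lipschitz homeomorphism. Put $m=m(z,\tau)=m_0(w(z,\tau))$, so that $w-z=\tau m$. For $\tau\ne0$, the rotation of Section~\ref{sec:rot} carries Lemma~\ref{lem:pass}(iii) over to $\tau$: $M_\tau(z)$ is the value of $F_z^\tau$ at a point of $T_\tau^{-1}(z)$. By (A),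
\begin{equation}\label{eq:explicit}
S(z,\tau)=S_0(w)-\operatorname{Re}(\tau m^2),
\end{equation}
which also holds for $\tau=0$, where $w=z$.

Fix $C<1/L$ and take $(z,\tau)$, $(z',\tau')$ with $|\tau|,|\tau'|\le C$, marking the second set of quantities by primes. From
\[
w'-w=(z'-z)+\tau'm'-\tau m=(z'-z)+(\tau'-\tau)m+\tau'(m'-m)
\]
and $|m'-m|\le L|w'-w|$ we get
\begin{equation}\label{eq:wlip}
(1-|\tau'|L)\,|w'-w|\le|z'-z|+\|m_0\|_\infty|\tau'-\tau| .
\end{equation}
The function $w(z,\tau)$ need not be differentiable, so we cannot use the chain rule in \eqref{eq:explicit}; but because $w$ is a critical point, its variation enters only to second order. By \eqref{eq:taylor}, up to an error of at most $L|w'-w|^2$,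
\[
S(z',\tau')-S(z,\tau)\approx\operatorname{Re}\big[2m(z'-z)+2m(\tau'm'-\tau m)-\tau'm'^2+\tau m^2\big].
\]
Both sides of
\[
2m(\tau'm'-\tau m)-\tau'm'^2+\tau m^2=(\tau'-\tau)m^2-\tau'(m'-m)^2
\]
expand to $2\tau'mm'-\tau m^2-\tau'm'^2$. Since $|\tau'||m'-m|^2\le L|w'-w|^2$, \eqref{eq:wlip} gives
\[
\Big|S(z',\tau')-S(z,\tau)-\operatorname{Re}\big[2m(z'-z)+m^2(\tau'-\tau)\big]\Big|\le\frac{2L\big(|z'-z|+\|m_0\|_\infty|\tau'-\tau|\big)^2}{(1-CL)^2}.
\]
So $S$ is differentiable on $\mathbb C\times\{|\tau|<1/L\}$, and comparing with $DS=2\operatorname{Re}[\partial_zS\,dz+\partial_\tau S\,d\tau]$,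
\[
\partial_zS=m=m_0\circ T_\tau^{-1},\qquad\partial_\tau S=\tfrac12m^2=\tfrac12(\partial_zS)^2 .
\]
This is \eqref{eq:pde}. By \eqref{eq:wlip} with $\tau'=\tau$, $m(\cdot,\tau)$ has Lipschitz constant at most $L/(1-L|\tau|)$. Again by \eqref{eq:wlip}, $m$ is globally Lipschitz in $(z,\tau)$ on $\mathbb C\times\{|\tau|\le C\}$, and so is $m^2$, because $|m|\le\|m_0\|_\infty$. The real first derivatives are
\[
S_x=2\operatorname{Re}m,\qquad S_y=-2\operatorname{Im}m,\qquad S_{\tau_1}=\operatorname{Re}m^2,\qquad S_{\tau_2}=-\operatorname{Im}m^2,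
\]
so they are globally Lipschitz there; in particular $S$ is $C^1$. \qed

\section{Transport of the measure: proof of (C)}\label{sec:C}

By (B), $T_\tau$ is injective for $|\tau|<1/L$, so it suffices to treat injective $T_\tau$, and by Section~\ref{sec:rot} we may take $\tau=t>0$. The map $T$ is surjective by Lemma~\ref{lem:pass}(iii). It is proper, since $|T(w)-w|\le t\|m_0\|_\infty$, hence closed, so it is a homeomorphism of $\mathbb C$. Let $m=m_0\circ T^{-1}$, a bounded continuous function.

For locally Lipschitz complex functions $f,g$ write $df\wedge dg=(f_xg_y-f_yg_x)\,dA$, defined almost everywhere, bilinear and antisymmetric. Then $df\wedge dz=2i\,f_{\bar z}\,dA$ and $d\overline T\wedge dT=2i\det DT\,dA$. Formally, (C) holds because $2\pi i\,\mu_t=dm\wedge dz$ pulls back under $T$ to $dm_0\wedge(dw-t\,dm_0)=dm_0\wedge dw=2\pi i\,\mu_0$. To make this a proof we need that $m$ is the Cauchy transform of $\mu_t$, that $T$ preserves orientation, and, since $T^{-1}$ and $m$ need not be Lipschitz, a version in which the derivative falls on a test function.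

\emph{Step 1: $\partial_zM=m$ as distributions.} (For $t<1/L$ this is contained in (B).) Now $F_z$ has one critical point, so $M(z)=F_z(T^{-1}(z))$ by Lemma~\ref{lem:pass}(iii); in the notation of Lemma~\ref{lem:branches}, $g_i=T^{-1}$ and $M=\Phi_i$ on $T(P_i)$. The sets $T(P_i)$ cover almost all of $\mathbb C$ by Lemma~\ref{lem:branches}(ii), and $M$ is locally Lipschitz. So almost every $z$ is a point of differentiability of $M$ and a density point of some $T(P_i)\ni z$. At such a point, subtract \eqref{eq:branch} from $M(z')-M(z)=2\operatorname{Re}[\partial_zM(z)(z'-z)]+o(|z'-z|)$ for $z'\in T(P_i)$. Lemma~\ref{lem:cone} gives $\partial_zM(z)=m(z)$. The pointwise derivative of a locally Lipschitz function is its distributional derivative. Hence $\mu_t=\frac1{4\pi}\Delta M=\frac1\pi\partial_{\bar z}m$.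

\emph{Step 2: $\det DT\ge0$ almost everywhere.} Let $DT(w)$ exist and be invertible. For $\rho>0$ the loop $\phi\mapsto T(w+\rho e^{i\phi})-T(w)$ avoids $0$ by injectivity, so its winding number about $0$ does not depend on $\rho$. If two loops $\gamma_1,\gamma_2$ satisfy $|\gamma_1-\gamma_2|<|\gamma_2|$ pointwise, the straight-line homotopy between them avoids $0$ and they have the same winding number. For $\rho>2t\|m_0\|_\infty$ compare with $\rho e^{i\phi}$: the winding number is $1$. For small $\rho$ compare with $DT(w)(\rho e^{i\phi})$, whose winding number is the sign of $\det DT(w)$. So $\det DT(w)>0$.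

\emph{Step 3: an integration by parts.} If $\psi$ is Lipschitz with compact support and $g$ is locally Lipschitz, then
\begin{equation}\label{eq:stokes}
\int d\psi\wedge dg=0,\qquad-\frac1\pi\int\psi_{\bar w}\,m_0\,dA=\int\psi\,d\mu_0 .
\end{equation}
For smooth $\psi,g$ the first identity is $\int\psi_xg_y=-\int\psi g_{xy}=\int\psi_yg_x$, and the second is $\partial_{\bar w}m_0=\pi\mu_0$. In general, mollify: the mollified $\psi$ have supports in a fixed compact set and converge uniformly, and the gradients of the mollifications of $\psi$ and $g$ converge in $L^2_{\mathrm{loc}}$.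

\emph{Step 4: the push-forward.} Let $\varphi\in C_c^\infty(\mathbb C)$ and $\psi=\varphi\circ T$, which is Lipschitz, with compact support because $T$ is proper. Where $T$ is differentiable, $d\psi=(\varphi_z\circ T)\,dT+(\varphi_{\bar z}\circ T)\,d\overline T$, so $d\psi\wedge dT=2i(\varphi_{\bar z}\circ T)\det DT\,dA$. By Step 1, the area formula and Step 2,
\[
\int\varphi\,d\mu_t=-\frac1\pi\int\varphi_{\bar z}\,m\,dA=-\frac1\pi\int(\varphi_{\bar z}\circ T)\,m_0\,\det DT\,dA=-\frac1{2\pi i}\int m_0\,d\psi\wedge dT .
\]
Now $dT=dw-t\,dm_0$, and $m_0\,d\psi\wedge dm_0=\frac12\,d\psi\wedge d(m_0^2)$ has integral $0$ by \eqref{eq:stokes}. Therefore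
\[
\int\varphi\,d\mu_t=-\frac1{2\pi i}\int m_0\,d\psi\wedge dw=-\frac1\pi\int\psi_{\bar w}\,m_0\,dA=\int\varphi\circ T\,d\mu_0 .
\]
As $\varphi$ is arbitrary, $\mu_t=T_*\mu_0$. \qed

\medskip
Injectivity was used to identify the critical point selected by the minimax (Step 1), to fix the orientation (Step 2), and to change variables (Step 4). For the uniform disc with $t>1$ the first two conclusions fail: at $z=0$ the pass lies at $\pm\sqrt t$, outside the support of $\mu_0$, and $\det DT=1-t^2<0$ on the disc.

\begin{thebibliography}{9}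

\bibitem{heatflow}
\emph{The heat flow conjecture for polynomials and random matrices},
\texttt{https://inspirehep.net/files/dcc25f4c4a262327e6cb088cec1e42f7}.

\bibitem{hormander}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\end{thebibliography}
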